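\title{Harmonic bijections of doubly connected domains and the affine modulus}

\begin{abstract}
We consider the conjecture that every harmonic bijection $f\colon\Omega\to\Omega^*$ between doubly connected planar domains satisfies $\operatorname{Mod}_{@}\Omega^*\ge\log\cosh\operatorname{Mod}\Omega$, where $\operatorname{Mod}$ is the conformal modulus and $\operatorname{Mod}_{@}$ is its supremum over affine images. An explicit map with four terms disproves the inequality for every finite value of $\operatorname{Mod}\Omega$. The inequality does hold when $\operatorname{Mod}\Omega=\infty$, and it always holds up to the additive constant $6$. For thin domains it fails by a wide margin: the infimum $m(T)$ of $\operatorname{Mod}_{@}\Omega^*$ over $\operatorname{Mod}\Omega=T$ satisfies $\log(1/m(T))\asymp 1/T$ as $T\to0$.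
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A map $f$ from a domain $\Omega\subset\mathbb{C}$ to $\mathbb{C}$ is \emph{harmonic} if its real and imaginary parts are harmonic functions. A domain $\Omega\subset\mathbb{C}$ is \emph{doubly connected} if $\hat{\mathbb{C}}\setminus\Omega$ has exactly two connected components. Such a domain is conformally equivalent to an annulus $A(r,R)=\{z:r<|z|<R\}$ with $0\le r<R\le\infty$, and its \emph{conformal modulus} is $\operatorname{Mod}\Omega=\log(R/r)\in(0,\infty]$, which is infinite when $r=0$ or $R=\infty$. Conformal maps and the reflection $z\mapsto\bar z$ preserve the modulus. A harmonic bijection need not preserve it, and we ask by how much it can decrease it.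

The problem has two invariances. A harmonic bijection $f\colon\Omega\to\Omega^*$ remains one when it is preceded by a conformal map onto $\Omega$, and when it is followed by an invertible real-affine map $\Lambda(z)=az+b\bar z+c$, $|a|\ne|b|$. By the first, $\Omega$ matters only through its modulus. By the second, $\Omega^*$ matters only up to affine maps, and these can make the conformal modulus of a round annulus arbitrarily small (Example~\ref{ex:ellipse}). So no positive lower bound for $\operatorname{Mod}\Omega^*$ in terms of a finite $\operatorname{Mod}\Omega$ exists, and one measures the target by its \emph{affine modulus}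
\[
\operatorname{Mod}_{@}\Omega^*=\sup_{\Lambda}\operatorname{Mod}\Lambda(\Omega^*),
\]
the supremum being taken over all invertible real-affine maps $\Lambda$.

To guess the right bound, write $z=e^{t+i\theta}$. Since $\log z$ is a conformal coordinate, $f$ is harmonic if and only if $f_{tt}+f_{\theta\theta}=0$. A map $\rho(t)e^{i\theta}$ is therefore harmonic if and only if $\rho''=\rho$. If $\rho(0)=1$ and $\rho$ increases on $(0,T)$, then $\rho=\cosh t+b\sinh t$ with $b=\rho'(0)\ge0$, and the map sends $A(1,e^T)$ bijectively onto $A(1,\cosh T+b\sinh T)$. The value $b=1$ gives the identity. The value $b=0$ gives the thinnest image and the \emph{model map}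
\[
h(z)=\tfrac12\Big(z+\frac1{\bar z}\Big)=e^{i\theta}\cosh t,\qquad h\colon A(1,e^T)\to A(1,\cosh T).
\]
The affine modulus of a round annulus equals its modulus (Proposition~\ref{prop:rays}), so the image of $h$ has affine modulus $\log\cosh T$. The following conjecture, posed in \cite{HQM}, says that no harmonic bijection does better than $h$.

\medskip
\noindent\textbf{Conjecture.} \emph{If $f\colon\Omega\to\Omega^*$ is a harmonic bijection between doubly connected domains, then}
\begin{equation}\label{eq:conj}
\operatorname{Mod}_{@}\Omega^*\ge\log\cosh\operatorname{Mod}\Omega,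
\end{equation}
\emph{with the convention $\log\cosh\infty=\infty$.}
\medskip

For $0<T<\infty$ let $m(T)$ be the infimum of $\operatorname{Mod}_{@}\Omega^*$ over all harmonic bijections $f\colon\Omega\to\Omega^*$ of doubly connected domains with $\operatorname{Mod}\Omega=T$. The model map gives $m(T)\le\log\cosh T$, and the conjecture predicts equality. Equality fails for every $T$.

\begin{theorem}\label{thm:counter}
Let $0<T<\infty$, $C=\cosh T$ and $\delta=\frac1{8C}$. The harmonic map
\[
f(z)=\frac12\Big(z+\frac1{\bar z}\Big)+\frac{\delta}{2}\Big(\bar z^{2}+\frac1{z^{2}}\Big)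
\]
is a bijection of $A(1,e^T)$ onto a doubly connected domain $\Omega^*$ with
\[
\operatorname{Mod}_{@}\Omega^*\le\log\cosh T-\tfrac1{256}\tanh^2T\,(3+\tanh^2T)<\log\cosh T.
\]
\end{theorem}

A doubly connected domain of finite modulus $T$ maps conformally onto $A(1,e^T)$; following this map by $f$, we see that every $\Omega$ of finite modulus is the domain of a counterexample to \eqref{eq:conj}. The second theorem describes what is true instead.

\begin{theorem}\label{thm:true}
Let $f\colon\Omega\to\Omega^*$ denote a harmonic bijection of doubly connected domains.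
\begin{itemize}
\item[(a)] If $\operatorname{Mod}\Omega=\infty$, then $\operatorname{Mod}\Omega^*=\infty$, so \eqref{eq:conj} holds.
\item[(b)] $m(T)\ge T-6$ for all $T<\infty$. Hence $\operatorname{Mod}_{@}\Omega^*\ge\log\cosh\operatorname{Mod}\Omega-6$ for every $f$, and $m(T)/\log\cosh T\to1$ as $T\to\infty$.
\item[(c)] $m(T)\ge\frac{2\log2}{\pi}\,Te^{-\pi^2/T}$ for all $0<T<\infty$.
\item[(d)] $m(T)\le8Te^{-\pi^2/(24T)}$ for $0<T\le\pi/8$.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:thin}
As $T\to0$, $\log\frac1{m(T)}\asymp\frac1T$; that is, $T\log\frac1{m(T)}$ stays between two positive constants. In particular, no inequality $\operatorname{Mod}_{@}\Omega^*\ge c(\operatorname{Mod}\Omega)^N$ with $c>0$ and $N<\infty$, and no inequality $\operatorname{Mod}_{@}\Omega^*\ge c\log\cosh\operatorname{Mod}\Omega$ with $c>0$, holds for thin domains.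
\end{corollary}

\begin{proof}
By (d), $T\log\frac1{m(T)}\ge\frac{\pi^2}{24}$ for $T\le\frac18$. By (c), $T\log\frac1{m(T)}\le\pi^2+T\log\frac{\pi}{2T\log2}\to\pi^2$. By (d) again, $m(T)/T^N\to0$ for every $N$, and $T^{-2}\log\cosh T\to\frac12$.
\end{proof}

The exact value of $m(T)$ is not determined here.

Section~\ref{sec:rays} bounds the affine modulus of a ring between two starlike curves, and Section~\ref{sec:counter} applies the bound to a perturbation of $h$. Section~\ref{sec:lower} proves parts (a)--(c) of Theorem~\ref{thm:true} by controlling the dilatation of $f$, and Section~\ref{sec:thin} constructs the rings of part (d).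

\section{Modulus, energy and opposite rays}\label{sec:rays}

A \emph{Jordan ring} is a domain $G=D_1\setminus\overline{D_0}$, where $D_0,D_1$ are bounded Jordan domains with $\overline{D_0}\subset D_1$. We recall that $M=\operatorname{Mod}G$ is finite and that a conformal map $\Phi\colon G\to A(1,e^M)$ extends to a homeomorphism of the closures (Carath\'eodory's theorem). Replacing $\Phi$ by $e^M/\Phi$ if necessary, we let $\partial D_0$ correspond to the unit circle. The \emph{potential} of $G$ is $u=\frac1M\log|\Phi|$. It is smooth in $G$ and continuous on $\overline G$, with $u=0$ on $\partial D_0$ and $u=1$ on $\partial D_1$. The Dirichlet integral $\int|\nabla u|^2$ is invariant under conformal changes of variable, so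
\begin{equation}\label{eq:energy}
\int_G|\nabla u|^2=\frac1{M^2}\int_{A(1,e^M)}\frac{dA(w)}{|w|^2}=\frac{2\pi}M.
\end{equation}
An upper bound for the modulus is thus a lower bound for an energy. We obtain such bounds by filling part of $G$ with segments that join $\partial D_0$ to $\partial D_1$: along each of them $u$ rises from $0$ to $1$, and the Cauchy--Schwarz inequality converts this into energy.

\begin{example}\label{ex:ellipse}
Let $R>1$, $K\ge1$, and let $G_K$ be the image of $A(1,R)$ under $x+iy\mapsto Kx+iy$. For $|x|<K$ the vertical line through $x$ meets $G_K$ in two segments of length less than $R$, each joining the two boundary ellipses. On each segment $1\le\big(\int|u_y|\,dy\big)^2\le R\int u_y^2\,dy$. Integrating in $x$ gives $2\pi/\operatorname{Mod}G_K\ge4K/R$, so $\operatorname{Mod}G_K\to0$ as $K\to\infty$.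
\end{example}

To bound the affine modulus we need an estimate that survives every linear map. A linear map keeps two pieces of structure at the origin: it multiplies all lengths on a ray by the same factor, and it sends opposite rays to opposite rays. It does not keep angles, and it can spread a narrow double sector over almost all directions. An estimate built on rays must therefore be uniform in the direction, but it may average a ray with its opposite.

\begin{proposition}\label{prop:rays}
Let $r_0<r_1$ be positive, continuous, $2\pi$-periodic functions, let $G=\{re^{i\psi}:r_0(\psi)<r<r_1(\psi)\}$ and $\ell=\log(r_1/r_0)$. Then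
\[
\operatorname{Mod}_{@}G\le\ell^*:=\tfrac12\max_\psi\big(\ell(\psi)+\ell(\psi+\pi)\big).
\]
In particular, $\operatorname{Mod}_{@}A(r,R)=\log(R/r)$ for $0<r<R<\infty$.
\end{proposition}

\begin{proof}
The domain $G$ is a Jordan ring; let $u$ be its potential and $M$ its modulus. On the ray of direction $\psi$,
\[
1\le\Big(\int_{r_0}^{r_1}|u_r|\,dr\Big)^2\le\int_{r_0}^{r_1}\frac{dr}r\int_{r_0}^{r_1}u_r^2\,r\,dr=\ell(\psi)\int_{r_0}^{r_1}u_r^2\,r\,dr.
\]
We integrate in $\psi$, use \eqref{eq:energy}, pair $\psi$ with $\psi+\pi$, and apply $\frac1a+\frac1b\ge\frac4{a+b}$: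
\[
\frac{2\pi}M\ge\int_0^\pi\Big(\frac1{\ell(\psi)}+\frac1{\ell(\psi+\pi)}\Big)d\psi\ge\int_0^\pi\frac4{2\ell^*}\,d\psi=\frac{2\pi}{\ell^*}.
\]
Thus $\operatorname{Mod}G\le\ell^*$. Let $L$ be an invertible real-linear map. Then $LG$ has the same form as $G$: in the direction $\psi'=\arg Le^{i\psi}$ its radial functions take the values $|Le^{i\psi}|\,r_j(\psi)$, so that $\ell_{LG}(\psi')=\ell(\psi)$. Since $Le^{i(\psi+\pi)}=-Le^{i\psi}$, also $\ell_{LG}(\psi'+\pi)=\ell(\psi+\pi)$. Hence $LG$ has the same $\ell^*$, and $\operatorname{Mod}LG\le\ell^*$. Every affine map is a linear map followed by a translation, and translations are conformal. For a round annulus $\ell^*=\log(R/r)$, and this value is attained by the identity.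
\end{proof}

\section{The counterexample}\label{sec:counter}

\subsection{Which perturbation to take}\label{sub:choice}

This subsection explains the choice of $f$ and is not used in the proof. The model map is the thinnest radial map because $h_t=0$ on the unit circle. The harmonic functions $e^{in\theta}\cosh nt$, $n\in\mathbb{Z}$, share this property, so we try
\[
h+\delta e^{in\theta}\cosh nt=\cosh t\,\big(e^{i\theta}+q(t)e^{in\theta}\big),\qquad q(t)=\delta\,\frac{\cosh nt}{\cosh t},
\]
with $\delta>0$ small. Let $r(q,\psi)$ be the modulus of the point of argument $\psi$ on the curve $\theta\mapsto e^{i\theta}+qe^{in\theta}$. For the image ring, $\ell(\psi)=\log\cosh T+\log r(q(T),\psi)-\log r(q(0),\psi)$. Put $k=n-1$. From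
\[
\log r+i\psi=i\theta+qe^{ik\theta}-\tfrac12q^2e^{2ik\theta}+O(q^3)
\]
we read off $\theta=\psi-q\sin k\psi+O(q^2)$, hence $\cos k\theta=\cos k\psi+kq\sin^2k\psi+O(q^2)$, and
\begin{equation}\label{eq:expansion}
\log r(q,\psi)=q\cos k\psi+q^2\big(n\sin^2k\psi-\tfrac12\big)+O(q^3).
\end{equation}
For $n=\pm1$ the function $q$ is constant and $\ell\equiv\log\cosh T$. For other $n$ the first-order term makes $\ell$ larger than $\log\cosh T$ in some directions. In the sum $\ell(\psi)+\ell(\psi+\pi)$ of Proposition~\ref{prop:rays} the first-order terms cancel exactly when $k$ is odd, that is, when $n$ is even. What remains is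
\[
\big(q(T)^2-q(0)^2\big)\big(2n\sin^2k\psi-1\big)+O(\delta^3),
\]
and we need this to be negative for every $\psi$. For $n=0$, a translation, $q$ decreases and the product is positive. For even $n\ge2$ the first factor is positive and the second takes the value $2n-1>0$. For even $n\le-2$ the first factor is positive and the second is at most $-1$. The first admissible choice is $n=-2$, which is the map of Theorem~\ref{thm:counter}.

From now on $n=-2$, $C=\cosh T$ and $\delta=\frac1{8C}$, so that
\[
f=e^{i\theta}\cosh t+\delta e^{-2i\theta}\cosh2t=\cosh t\;\gamma_{q(t)}(\theta),\qquad\gamma_q(\theta)=e^{i\theta}+qe^{-2i\theta},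
\]
with $q(t)=\delta(2\cosh t-\operatorname{sech}t)$. Each term of $f$ is holomorphic or antiholomorphic in $z\ne0$, so $f$ is harmonic. The function $q$ increases from $q(0)=\delta$ to
\[
\sigma:=q(T)=\tfrac18\big(2-C^{-2}\big)<\tfrac14 .
\]

On the real axis the gain can be computed exactly. Since $\gamma_q(0)=1+q$ and $\gamma_q(\pi)=-(1-q)$,
\[
\ell(0)=\log C+\log\frac{1+\sigma}{1+\delta}>\log C,\qquad\ell(0)+\ell(\pi)=2\log C+\log\frac{1-\sigma^2}{1-\delta^2}<2\log C.
\]
The ring is wider than $A(1,C)$ along one ray and narrower along the opposite one, and the second effect wins at order $q^2$ (Figure~\ref{fig:ring}). The proof establishes this for all lines through the origin and for $q$ up to $\frac14$.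

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw[thick,fill=gray!20] plot[domain=0:360,samples=120] ({2*cos(\x)+0.4375*cos(2*\x)},{2*sin(\x)-0.4375*sin(2*\x)}) -- cycle;
\draw[thick,fill=white] plot[domain=0:360,samples=120] ({cos(\x)+0.0625*cos(2*\x)},{sin(\x)-0.0625*sin(2*\x)}) -- cycle;
\draw[dashed] (0,0) circle (1) (0,0) circle (2);
\draw[very thick] (1.0625,0) -- (2.4375,0) (-0.9375,0) -- (-1.5625,0);
\fill (0,0) circle (1pt) node[below] {$0$};
\end{tikzpicture}
\caption{The image (shaded) of $A(1,e^T)$ under the map of Theorem~\ref{thm:counter} when $\cosh T=2$, and the image $A(1,2)$ under the model map (between the dashed circles). The shaded ring meets the real axis in the intervals $(\frac{17}{16},\frac{39}{16})$ and $(-\frac{25}{16},-\frac{15}{16})$. The ratios of endpoints are $\frac{39}{17}>2$ and $\frac53<2$, and their product $\frac{65}{17}$ is less than $4$.}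
\label{fig:ring}
\end{figure}

\subsection{The curves $\gamma_q$}

Expansion \eqref{eq:expansion} has to be replaced by an exact formula. The radial function itself is implicit, but its derivative in $q$ is a rational function of $q$ and $\cos3\theta$.

\begin{lemma}\label{lem:curves}
Let $0\le q<\frac12$. The argument $\psi=\theta+\arg(1+qe^{-3i\theta})$ of $\gamma_q(\theta)$, with the principal value of $\arg$, satisfies $\psi_\theta>0$ and $\psi(\theta+2\pi)=\psi(\theta)+2\pi$. Thus $\gamma_q$ meets each ray from $0$ exactly once, at a distance $r(q,\psi)$ that depends smoothly on $(q,\psi)$, and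
\begin{equation}\label{eq:dq}
\partial_q\log r(q,\psi)=g_q(c):=\frac{c-2q}{1-qc-2q^2}\ge-\frac1{1-q},
\end{equation}
where $c=\cos3\theta$ at the point $\gamma_q(\theta)$ of argument $\psi$.
\end{lemma}

\begin{proof}
Write $\zeta=e^{-3i\theta}$, so that $\gamma_q=e^{i\theta}(1+q\zeta)$ with $\operatorname{Re}(1+q\zeta)>0$, and put $X=\zeta/(1+q\zeta)=x+iy$. With $P=|1+q\zeta|^2=1+2qc+q^2$ we have $|X|^2=1/P$ and $x=\operatorname{Re}\big(\zeta(1+q\bar\zeta)\big)/P=(c+q)/P$. Moreover $\partial_\theta\log(1+q\zeta)=-3iqX=3qy-3iqx$ and $\partial_q\log(1+q\zeta)=X$. Hence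
\[
\psi_\theta=1-3qx=\frac{1-qc-2q^2}{P}\ge\frac{(1+q)(1-2q)}P>0.
\]
The periodicity holds because $\zeta$ is $2\pi$-periodic, and the implicit function theorem gives $\theta$, and so $r=|1+q\zeta|$, as a smooth function of $(q,\psi)$. We differentiate $\log r+i\psi=i\theta+\log(1+q\zeta)$ in $q$ with $\psi$ fixed:
\[
\partial_q\log r=i\theta_q+(3qy-3iqx)\theta_q+x+iy.
\]
The imaginary part gives $\theta_q=-y/(1-3qx)$, and then the real part gives
\[
\partial_q\log r=x-\frac{3qy^2}{1-3qx}=\frac{x-3q|X|^2}{1-3qx}=\frac{c-2q}{1-qc-2q^2}.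
\]
Finally $\frac{d}{dc}g_q(c)=(1-4q^2)/(1-qc-2q^2)^2>0$, so that $g_q(c)\ge g_q(-1)=-\frac{1+2q}{(1-q)(1+2q)}=-\frac1{1-q}$.
\end{proof}

The restriction $q<\frac12$ is needed here: at $\theta=0$ we have $\psi_\theta=(1-2q)/(1+q)$.

\subsection{Bijectivity}

Each circle $|z|=e^t$ goes to the curve $\cosh t\,\gamma_{q(t)}$, and we must show that these curves are nested. The factor $\cosh t$ pushes them outward at the logarithmic rate $\tanh t$, while the change of shape may pull them inward at a rate of order $\delta\sinh t$. The choice $\delta=\frac1{8C}$ makes the first effect dominate on all of $(0,T]$.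

\begin{lemma}\label{lem:bij}
The map $f$ is a bijection of $A(1,e^T)$ onto the doubly connected domain
\[
\Omega^*=\{re^{i\psi}:r(\delta,\psi)<r<C\,r(\sigma,\psi)\}.
\]
\end{lemma}

\begin{proof}
Let $R(t,\psi)=\cosh t\cdot r(q(t),\psi)$. We have $0<q'(t)=\delta\sinh t\,(2+\operatorname{sech}^2t)\le3\delta\sinh t$ and $q\le\frac14$. By \eqref{eq:dq}, for $0<t\le T$,
\[
\partial_t\log R\ge\tanh t-\frac{3\delta\sinh t}{1-q}\ge\sinh t\,\Big(\frac1C-\frac3{8C}\cdot\frac43\Big)=\frac{\sinh t}{2C}>0.
\]
So $R(\cdot,\psi)$ is a continuous, strictly increasing function on $[0,T]$, and it maps $(0,T)$ bijectively onto $(r(\delta,\psi),C\,r(\sigma,\psi))$. A point $re^{i\psi}$ equals $f(e^{t+i\theta})$ if and only if $R(t,\psi)=r$ and $\gamma_{q(t)}(\theta)$ has argument $\psi$. The first condition has a solution $t\in(0,T)$ exactly when $re^{i\psi}\in\Omega^*$, and the solution is unique; the second then determines $\theta$ modulo $2\pi$ by Lemma~\ref{lem:curves}. The domain $\Omega^*$ is a Jordan ring.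
\end{proof}

\subsection{The sum over opposite rays}

Let $S(q,\psi)=\log r(q,\psi)+\log r(q,\psi+\pi)$. For the ring $\Omega^*$,
\begin{equation}\label{eq:sum}
\ell(\psi)+\ell(\psi+\pi)=2\log C+S(\sigma,\psi)-S(\delta,\psi),
\end{equation}
and by \eqref{eq:dq}, $\partial_qS=g_q(c)+g_q(c')$, where $c$ and $c'$ are the values of $\cos3\theta$ at the points of $\gamma_q$ with arguments $\psi$ and $\psi+\pi$. For $q=0$ we have $\theta=\psi$ and $c'=-c$, which is the first-order cancellation. For $q>0$ the parameters of opposite points no longer differ by $\pi$, and $c+c'$ is of order $q$, the same order as the gain we want. The next lemma shows that this term has the favorable sign.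

\begin{lemma}\label{lem:sign}
For $0\le q<\frac12$ and all $\psi$ we have $c+c'\le0$.
\end{lemma}

\begin{proof}
Put $\tau=3\theta$. Then $3\psi=\Theta(\tau):=\tau-3\arg(1+qe^{i\tau})$. By Lemma~\ref{lem:curves}, $\Theta$ is an increasing homeomorphism of $\mathbb{R}$. It is odd, it satisfies $\Theta(\tau+2\pi)=\Theta(\tau)+2\pi$, and $\Theta(\pi)=\pi$. Its inverse $s\mapsto\tau(s)$ has the same properties, so it maps $[0,\pi]$ onto itself, and $s\mapsto\cos\tau(s)$ is even and $2\pi$-periodic. On $[0,\pi]$ we have $\operatorname{Im}(1+qe^{i\tau})\ge0$, hence $\Theta(\tau)\le\tau$, hence $\tau(s)\ge s$.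

By definition $c=\cos\tau(3\psi)$ and $c'=\cos\tau(3\psi+3\pi)$. Choose $s\in[0,\pi]$ with $3\psi\equiv s$ or $3\psi\equiv-s$ modulo $2\pi$. Then $3\psi+3\pi$ is congruent to $-(\pi-s)$ in the first case and to $\pi-s$ in the second. In both cases $c=\cos\tau(s)$ and $c'=\cos\tau(\pi-s)$. Now $\tau(s)+\tau(\pi-s)\ge s+(\pi-s)=\pi$, so $\tau(s)\ge\pi-\tau(\pi-s)$ with both sides in $[0,\pi]$, where the cosine decreases. Therefore $c\le\cos(\pi-\tau(\pi-s))=-c'$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
By Lemma~\ref{lem:bij} it remains to bound $\operatorname{Mod}_{@}\Omega^*$. Let $0<q\le\frac14$ and $D=1-2q^2$. Over the common denominator $(D-qc)(D-qc')$, the numerator of $g_q(c)+g_q(c')$ is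
\begin{align*}
(c-2q)(D-qc')+(c'-2q)(D-qc)&=(c+c')(D+2q^2)-4qD-2qcc'\\
&=(c+c')-4q+8q^3-2qcc'.
\end{align*}
By Lemma~\ref{lem:sign} and $cc'\ge-1$, this is at most $-2q+8q^3=-2q(1-2q)(1+2q)<0$. Both factors of the denominator are positive and at most $D+q=(1-q)(1+2q)$. Therefore
\[
\partial_qS\le-\frac{2q(1-2q)}{(1-q)^2(1+2q)}\le-2q(1-2q)\le-q,
\]
because $(1-q)^2(1+2q)=1-3q^2+2q^3\le1$ and $1-2q\ge\frac12$. Integration over $[\delta,\sigma]\subset(0,\frac14)$ gives $S(\sigma,\psi)-S(\delta,\psi)\le-\frac12(\sigma^2-\delta^2)$ for every $\psi$. By \eqref{eq:sum} and Proposition~\ref{prop:rays},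
\[
\operatorname{Mod}_{@}\Omega^*\le\log C-\tfrac14(\sigma^2-\delta^2).
\]
With $a=C^{-2}=1-\tanh^2T$ we have $64(\sigma^2-\delta^2)=(2-a)^2-a=(1-a)(4-a)=\tanh^2T\,(3+\tanh^2T)$.
\end{proof}

\section{Lower bounds from the dilatation}\label{sec:lower}

Let $f\colon\Omega\to\Omega^*$ be a harmonic bijection. By Lewy's theorem \cite{Lewy}, the Jacobian $J_f=|f_z|^2-|f_{\bar z}|^2$ of an injective harmonic map of a planar domain does not vanish. So $f$ is a diffeomorphism, and $J_f$ has constant sign on the connected set $\Omega$. Replacing $f$ by $\bar f$ reflects $\Omega^*$ and changes neither $\operatorname{Mod}\Omega^*$ nor $\operatorname{Mod}_{@}\Omega^*$, so we may assume that $f$ is \emph{sense-preserving}, $|f_z|>|f_{\bar z}|$. Since $f_{z\bar z}=0$, the functions $f_z$ and $\overline{f_{\bar z}}$ are holomorphic, and the \emph{dilatation}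
\[
\omega=\overline{f_{\bar z}}\,/f_z
\]
is a holomorphic map of $\Omega$ into the unit disk. This is the only consequence of harmonicity used in this section. The differential of $f$ has singular values $|f_z|\pm|f_{\bar z}|$, whose ratio $\frac{1+|\omega|}{1-|\omega|}$ measures the distortion at a point. The following lemma adds up, circle by circle, the modulus that survives this distortion.

\begin{lemma}\label{lem:dil}
Let $-\infty\le a<b\le\infty$, and let $f$ be a sense-preserving harmonic bijection of $A(e^a,e^b)$ onto a doubly connected domain $\Omega^*$. Put $k(s)=\max_{|z|=e^s}|\omega(z)|$. Then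
\[
\operatorname{Mod}\Omega^*\ge\int_a^b\frac{1-k(s)}{1+k(s)}\,ds.
\]
\end{lemma}

\begin{proof}
The function $k$ is continuous with values in $[0,1)$. Let $M=\operatorname{Mod}\Omega^*$, which we may assume finite. We build on $\Omega^*$ a function that rises from $0$ to $1$, slowly where $k$ is close to $1$, and estimate its energy from both sides. Let $a<a'<b'<b$, let $\chi\colon(a,b)\to[0,1]$ be continuous, not identically zero, and zero outside $[a',b']$, and put
\[
I=\int_a^b\chi\,\frac{1-k}{1+k}\,ds,\qquad\eta(s)=\frac1I\int_{a'}^s\chi\,\frac{1-k}{1+k}\,ds'.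
\]
Then $\eta$ is $C^1$, equal to $0$ on $(a,a']$ and to $1$ on $[b',b)$. Define the $C^1$ function $v$ on $\Omega^*$ by $v(f(z))=\eta(\log|z|)$.

\emph{Upper bound.} The inverse of the differential of $f$ has norm $1/(|f_z|-|f_{\bar z}|)$, and the gradient of $\eta(\log|z|)$ has length $\eta'(\log|z|)/|z|$. The chain rule and the change of variables $w=f(z)$ give
\[
\int_{\Omega^*}|\nabla v|^2\le\int\frac{|f_z|^2-|f_{\bar z}|^2}{(|f_z|-|f_{\bar z}|)^2}\,\frac{\eta'(\log|z|)^2}{|z|^2}\,dA\le2\pi\int_a^b\frac{1+k}{1-k}\,\eta'^2\,ds=\frac{2\pi}{I^2}\int_a^b\chi^2\,\frac{1-k}{1+k}\,ds\le\frac{2\pi}I.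
\]

\emph{Lower bound.} Let $\Phi\colon\Omega^*\to A(1,e^M)$ be conformal, $g=\Phi\circ f$ and $\tilde v=v\circ\Phi^{-1}$. We claim that $\tilde v$ equals $0$ near one boundary circle and $1$ near the other; this is where surjectivity is used. The homeomorphism $g$ maps $\{e^{a'}\le|z|\le e^{b'}\}$ onto a compact set, which lies in some closed annulus $B=\{\rho_0\le|w|\le\rho_1\}$ with $1<\rho_0<\rho_1<e^M$. Each of the connected sets $A(1,\rho_0)$ and $A(\rho_1,e^M)$ is covered by the disjoint open sets $E_0=g(A(e^a,e^{a'}))$ and $E_1=g(A(e^{b'},e^b))$, so each lies in one of them. If both lay in $E_1$, then $E_0\subset B$, and $A(e^a,e^{a'})$ would be contained in the compact subset $g^{-1}(B)$ of $A(e^a,e^b)$, which is false. The same argument with $A(e^{b'},e^b)$ shows that they do not both lie in $E_0$. As $\tilde v=j$ on $E_j$, the claim follows. On each ray, therefore, $1\le\big(\int|\tilde v_\rho|\,d\rho\big)^2\le M\int\tilde v_\rho^2\,\rho\,d\rho$, and $\int_{\Omega^*}|\nabla v|^2=\int|\nabla\tilde v|^2\ge2\pi/M$.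

The two bounds give $M\ge I$. Letting $\chi$ increase to $1$ pointwise, we conclude by monotone convergence.
\end{proof}

For the model map $\omega=-z^{-2}$, so $k(s)=e^{-2s}$, $\frac{1-k}{1+k}=\tanh s$, and the integral over $(0,T)$ is $\log\cosh T$: the lemma is an equality for $h$.

\begin{proof}[Proof of Theorem~\ref{thm:true}(a)]
After a conformal change of variable, including $z\mapsto1/z$ if needed, $\Omega=A(0,R)$ with $R\le\infty$. The bounded holomorphic function $\omega$ extends to $0$. If $|\omega(0)|=1$, the maximum principle would make $|\omega|\equiv1$, so $|\omega(0)|<1$. Then $k(s)\to|\omega(0)|<1$ as $s\to-\infty$, and the integral in Lemma~\ref{lem:dil} diverges. Hence $\operatorname{Mod}_{@}\Omega^*\ge\operatorname{Mod}\Omega^*=\infty$.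
\end{proof}

\subsection{Normalization by an affine map}

For finite modulus, Lemma~\ref{lem:dil} applied to $f$ itself may give almost nothing: the affine map of Example~\ref{ex:ellipse} has constant dilatation $\frac{K-1}{K+1}$. Here the freedom in the affine modulus enters. Let $\Omega=A(1,e^T)$, $z_0=e^{T/2}$, and $c=\overline{\omega(z_0)}$, so $|c|<1$. The map $F=f-c\bar f$ is $f$ followed by the invertible linear map $w\mapsto w-c\bar w$. From $F_z=f_z-c\,\overline{f_{\bar z}}$ and $\overline{F_{\bar z}}=\overline{f_{\bar z}}-\bar c\,f_z$ we get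
\[
\omega_F=\frac{\omega-\bar c}{1-c\,\omega},
\]
which is $\omega$ followed by an automorphism of the disk. So $F$ is sense-preserving and $\omega_F(z_0)=0$. Lemma~\ref{lem:dil} for $F$ gives
\begin{equation}\label{eq:norm}
\operatorname{Mod}_{@}\Omega^*\ge\operatorname{Mod}F(\Omega)\ge\int_0^T\frac{1-k}{1+k}\,ds,\qquad k(s)=\max_{|z|=e^s}|\omega_F(z)|.
\end{equation}
It remains to ask how large a holomorphic map of $A(1,e^T)$ into the disk can be if it vanishes at $z_0$. Laurent coefficients answer this well for large $T$, and the hyperbolic metric gives a positive bound for all $T$. We write $\omega$ for $\omega_F$.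

\begin{proof}[Proof of Theorem~\ref{thm:true}(b)]
Let $\omega=\sum_nc_nz^n$. Cauchy's estimate gives $|c_n|\le\rho^{-n}$ for $1<\rho<e^T$. Letting $\rho\to e^T$ for $n>0$ and $\rho\to1$ for $n<0$, we get $|c_n|\le e^{-nT}$ and $|c_n|\le1$ respectively. Summing two geometric series, for $|z|=e^s$,
\[
|\omega(z)-c_0|\le E(s):=\frac1{e^s-1}+\frac1{e^{T-s}-1}.
\]
Since $\omega(z_0)=0$, we have $|c_0|\le E(T/2)$. The function $E$ is a sum of exponentials, hence convex, and it is symmetric about $T/2$, so $E(T/2)=\min E$. Thus $k(s)\le2E(s)$. For $s\le T/2$ the second term of $E$ is at most the first, so $k(s)\le\frac4{e^s-1}$, and by symmetry $k(T-s)\le\frac4{e^s-1}$. The function $1-\frac{1-k}{1+k}=\frac{2k}{1+k}$ increases in $k$; it is at most $1$ for $k\le 1$ and equals $\frac8{e^s+3}$ at $k=\frac4{e^s-1}$. By \eqref{eq:norm},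
\[
T-\operatorname{Mod}_{@}\Omega^*\le2\Big(\int_0^{\log5}ds+\int_{\log5}^\infty\frac{8\,ds}{e^s+3}\Big)=2\Big(\log5+\frac83\log\frac85\Big)<6,
\]
where we used the primitive $-\frac83\log(1+3e^{-s})$ and the bounds $\log5<1.61$, $\log\frac85<0.48$. So $m(T)\ge T-6$. As $T\ge\log\cosh T$, the additive form of \eqref{eq:conj} follows for finite modulus, and part (a) covers infinite modulus. Finally $\log\cosh T-6\le m(T)\le\log\cosh T$, and $\log\cosh T\to\infty$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:true}(c)]
Let $d$ be the distance of the hyperbolic metric $\frac{2|dw|}{1-|w|^2}$ on the unit disk. Then $d(0,w)=\log\frac{1+|w|}{1-|w|}$, so the integrand in \eqref{eq:norm} is controlled by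
$\frac{1-|w|}{1+|w|}=e^{-d(0,w)}$. The Schwarz--Pick lemma says that a holomorphic map $g$ of the upper half-plane into the disk satisfies $\frac{2|g'(W)|}{1-|g(W)|^2}\le\frac1{\operatorname{Im}W}$. The map $W=e^{i\pi\xi/T}$ sends the strip of points $\xi=s+i\theta$, $0<s<T$, conformally onto the half-plane, with $|dW/d\xi|/\operatorname{Im}W=\pi/(T\sin(\pi s/T))$. Hence $\xi\mapsto\omega(e^\xi)$ maps each path in the strip to a path whose hyperbolic length is at most $\int\frac{\pi\,|d\xi|}{T\sin(\pi s/T)}$.

Let $0<s\le T/2$ and $|\theta|\le\pi$. We join $T/2$, where $\omega(e^\xi)$ vanishes, to $T/2+i\theta$ by a vertical segment, and then $T/2+i\theta$ to $s+i\theta$ by a horizontal one. This gives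
\[
d\big(0,\omega(e^{s+i\theta})\big)\le\frac{\pi^2}T+\int_s^{T/2}\frac{\pi\,ds'}{T\sin(\pi s'/T)}=\frac{\pi^2}T-\log\tan\frac{\pi s}{2T}.
\]
The density is symmetric under $s\mapsto T-s$, so the same bound holds on the circle $|z|=e^{T-s}$. By \eqref{eq:norm},
\[
\operatorname{Mod}_{@}\Omega^*\ge2e^{-\pi^2/T}\int_0^{T/2}\tan\frac{\pi s}{2T}\,ds=2e^{-\pi^2/T}\cdot\frac{2T}\pi\log\sqrt2=\frac{2\log2}\pi\,Te^{-\pi^2/T}.\qedhere
\]
\end{proof}

\section{Exponentially thin rings}\label{sec:thin}

The factor $e^{-\pi^2/T}$ in part (c) comes from the hyperbolic length of the core circle, and one may suspect that it is an artifact of the proof. Part (d) shows that exponential decay in $1/T$ does occur. The target will be a ring around a rounded equilateral triangle that is exponentially thin along the middle of the three sides.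

\subsection{A bound by widths}

Proposition~\ref{prop:rays} needs the ring to be thin along every line through the origin, while we will control our ring only along parts of its sides. We need a bound in which a thin portion suffices, and symmetry of order three will prevent a linear map from widening all thin portions at once. Write $\langle a,b\rangle=\operatorname{Re}(a\bar b)$. The \emph{support function} of a bounded set $D$ is $h_D(\nu)=\sup_{x\in D}\langle x,\nu\rangle$ for $|\nu|=1$.

\begin{proposition}\label{prop:width}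
Let $G=D_1\setminus\overline{D_0}$ be a Jordan ring with $D_0$ and $D_1$ invariant under the rotation by $2\pi/3$ about $0$, and with $D_0$ strictly convex with smooth boundary. Let $\nu=\nu(p)$ be the outer unit normal at $p\in\partial D_0$, and let $w=h_{D_1}-h_{D_0}>0$. Then
\[
\operatorname{Mod}_{@}G\le2\pi\Big/\int_{\partial D_0}\frac{ds}{w(\nu)}.
\]
\end{proposition}

\begin{proof}
Let $L$ be an invertible linear map, $u$ the potential of the Jordan ring $LG$, and $v=u\circ L$. Then $v$ is smooth in $G$ with boundary values $0$ on $\partial D_0$ and $1$ on $\partial D_1$, and $\nabla v=L^{T}(\nabla u\circ L)$. By \eqref{eq:energy},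
\[
\frac{2\pi}{\operatorname{Mod}LG}=\int_G\langle Q\nabla v,\nabla v\rangle,\qquad Q=|\det L|\,L^{-1}L^{-T}.
\]
The matrix $Q$ is symmetric, positive, and of determinant $1$. With eigenvalues $\mu,\mu^{-1}$ and orthonormal eigenvectors $e_1,e_2$, the right side is $\mu\int_G(\partial_{e_1}v)^2+\mu^{-1}\int_G(\partial_{e_2}v)^2$. So we estimate one directional derivative at a time, and we claim that for every unit vector $e$
\begin{equation}\label{eq:dir}
\int_G(\partial_ev)^2\ge\int_{\partial D_0}\frac{\langle e,\nu\rangle^2}{w(\nu)}\,ds.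
\end{equation}
Let $p\in\partial D_0$ with $\langle e,\nu\rangle\ne0$, and follow the ray from $p$ in the direction $\operatorname{sign}\langle e,\nu\rangle\,e$ until it first meets $\partial D_1$; call this segment $\sigma_p$. By convexity $\langle p,\nu\rangle=h_{D_0}(\nu)$, and along the ray $\langle\cdot,\nu\rangle$ grows at the rate $|\langle e,\nu\rangle|$. So the ray does not meet $\overline{D_0}$ again, the interior of $\sigma_p$ lies in $G$, and $\sigma_p$ has length at most $w(\nu)/|\langle e,\nu\rangle|$. The Cauchy--Schwarz inequality gives $\int_{\sigma_p}(\partial_ev)^2\ge|\langle e,\nu\rangle|/w(\nu)$. A line parallel to $e$ contains such a point $p$ exactly when it meets $D_0$. It then contains two, the endpoints of its intersection with $\overline{D_0}$, one on each of the arcs $\{\langle e,\nu\rangle>0\}$ and $\{\langle e,\nu\rangle<0\}$, and their segments are disjoint because they point away from each other. Parametrize the lines by $y=\langle x,ie\rangle$. On each arc $p\mapsto y$ is injective with $|dy|=|\langle e,\nu\rangle|\,ds$, and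 Fubini's theorem gives \eqref{eq:dir}.

Since $\mu\langle e_1,\nu\rangle^2+\mu^{-1}\langle e_2,\nu\rangle^2=\langle Q\nu,\nu\rangle$, we obtain
\[
\frac{2\pi}{\operatorname{Mod}LG}\ge\int_{\partial D_0}\frac{\langle Q\nu,\nu\rangle}{w(\nu)}\,ds=\operatorname{tr}(QN),\qquad N=\int_{\partial D_0}\nu\nu^T\frac{ds}{w(\nu)}.
\]
The rotation $\varrho$ by $2\pi/3$ preserves $\partial D_0$, $ds$ and $w$, and $\nu(\varrho p)=\varrho\nu(p)$, so $\varrho N\varrho^{T}=N$. If the symmetric matrix $N$ had two distinct eigenvalues, $\varrho$ would preserve its eigenlines, but $\varrho$ preserves no line. Hence $N$ is scalar, with trace $\int ds/w$, and $\operatorname{tr}(QN)=\frac12(\mu+\mu^{-1})\int ds/w\ge\int ds/w$.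
\end{proof}

\begin{remark}
The symmetry cannot be dropped. For the ring $G_K$ of Example~\ref{ex:ellipse}, $w(\nu)=(R-1)\langle p,\nu\rangle$ and $\int_{\partial D_0}\langle p,\nu\rangle\,ds=2\operatorname{area}D_0=2\pi K$, while $\partial D_0$ has length at least $4K$. By Cauchy--Schwarz, $\int ds/w\ge\frac{16K^2}{2\pi K(R-1)}\to\infty$, although $\operatorname{Mod}_{@}G_K=\log R$ for all $K$.
\end{remark}

\subsection{Harmonic maps with prescribed inner curvature}

The model map and the map of Theorem~\ref{thm:counter} both have the form $\frac12\big(\gamma(\theta+it)+\gamma(\theta-it)\big)$, with $\gamma(\zeta)=e^{i\zeta}$ and $\gamma(\zeta)=e^{i\zeta}+\delta e^{-2i\zeta}$. Such a map agrees with $\gamma$ at $t=0$, and its $t$-derivative vanishes there. If $\gamma$ is a linear function of $\zeta$, the formula returns $\gamma(\theta)$ for all $t$; so the image should be thin where $\gamma$ is almost straight. We therefore prescribe the curvature $\kappa$ of $\gamma$, with $\theta$ as arc length, and we secure injectivity through convexity. Below $\zeta=\theta+it$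 and $\nu_\psi=-ie^{i\psi}$.

\begin{lemma}\label{lem:curv}
Let $0<T<T'$, and let $\kappa$ be holomorphic in the strip $|t|<T'$, real on $\mathbb{R}$ and $\frac{2\pi}3$-periodic, with $\int_0^{2\pi/3}\kappa=\frac{2\pi}3$ and $U:=\operatorname{Re}\kappa>0$. Let $\varphi(\zeta)=\int_0^\zeta\kappa=\alpha+i\beta$, and let $\theta_t(\psi)$ be the solution $\theta$ of $\alpha(t,\theta)=\psi$. There is a harmonic bijection $f$ of $A(1,e^T)$ onto a Jordan ring $G=D_T\setminus\overline{D_0}$ that satisfies the hypotheses of Proposition~\ref{prop:width}, such that $\theta\mapsto f(0,\theta)$ parametrizes $\partial D_0$ by arc length with outer normal $\nu_{\alpha(0,\theta)}$, and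
\begin{equation}\label{eq:w}
w(\nu_\psi)=\int_0^T\sinh\beta\big(t,\theta_t(\psi)\big)\,dt.
\end{equation}
\end{lemma}

For $\kappa\equiv1$ we have $\varphi(\zeta)=\zeta$, the proof produces $f=-ih$, and \eqref{eq:w} reads $w=\cosh T-1$.

\begin{proof}
The function $\varphi(\zeta+\frac{2\pi}3)-\varphi(\zeta)$ has derivative zero, so it equals $\frac{2\pi}3$. The Cauchy--Riemann equations give $\alpha_\theta=\beta_t=U>0$, and $\beta=0$ for $t=0$, so $\beta>0$ for $t>0$. Also $\alpha(t,\cdot)$ is an increasing bijection of $\mathbb{R}$ with $\alpha(t,\theta+2\pi)=\alpha(t,\theta)+2\pi$, and $\theta_t(\psi)$ is smooth by the implicit function theorem.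

Let $\gamma$ be a primitive of $e^{i\varphi}$ in the strip and $\epsilon=e^{2\pi i/3}$. Then $\gamma(\zeta+\frac{2\pi}3)-\epsilon\gamma(\zeta)$ has derivative zero. Adding a constant $a$ to $\gamma$ changes this constant by $(1-\epsilon)a$, so we can make it zero. Define
\[
f(t,\theta)=\tfrac12\big(\gamma(\theta+it)+\gamma(\theta-it)\big),\qquad0\le t\le T.
\]
It is harmonic in $(t,\theta)$ and satisfies $f(t,\theta+\frac{2\pi}3)=\epsilon f(t,\theta)$. In particular it is $2\pi$-periodic and defines a harmonic function of $z=e^{t+i\theta}\in A(1,e^T)$. By reflection $\varphi(\bar\zeta)=\overline{\varphi(\zeta)}=\alpha-i\beta$, so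
\begin{equation}\label{eq:derivs}
f_\theta=\tfrac12\big(e^{i\alpha-\beta}+e^{i\alpha+\beta}\big)=e^{i\alpha}\cosh\beta,\qquad f_t=\tfrac i2\big(e^{i\alpha-\beta}-e^{i\alpha+\beta}\big)=-ie^{i\alpha}\sinh\beta.
\end{equation}

\emph{The curves $\Gamma_t=f(t,\mathbb{R})$ are strictly convex.} Fix $t$ and $\psi$. By \eqref{eq:derivs}, $\partial_\theta\langle f,\nu_\psi\rangle=-\cosh\beta\,\sin(\alpha-\psi)$, which is positive while $\alpha\in(\psi-\pi,\psi)$ and negative while $\alpha\in(\psi,\psi+\pi)$. So the periodic function $\theta\mapsto\langle f(t,\theta),\nu_\psi\rangle$ attains its maximum $H(t,\psi)$ only at $\theta\equiv\theta_t(\psi)$ modulo $2\pi$. If $f(t,\theta_1)=f(t,\theta_2)$, this fact for $\psi=\alpha(t,\theta_1)$ gives $\theta_1\equiv\theta_2$. Thus $\Gamma_t$ is a smooth Jordan curve. Its convex hull is $\{x:\langle x,\nu_\psi\rangle\le H(t,\psi)\text{ for all }\psi\}$; since $\Gamma_t$ does not lie on a line, the hull is the closure of its interior $D_t$, where all these inequalities are strict. A point of the hull on the line $\langle x,\nu_\psi\rangle=H(t,\psi)$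 is a convex combination of points of $\Gamma_t$ on that line, hence equals $f(t,\theta_t(\psi))$. So $\partial D_t=\Gamma_t$, the domain $D_t$ is strictly convex with support function $H(t,\cdot)$ and outer normal $\nu_{\alpha(t,\theta)}$ at $f(t,\theta)$, and it is invariant under multiplication by $\epsilon$.

\emph{The curves are nested and fill the ring.} We differentiate $H(t,\psi)=\langle f(t,\theta_t(\psi)),\nu_\psi\rangle$ in $t$. At $\theta_t(\psi)$ we have $\alpha=\psi$, so $f_\theta$ is orthogonal to $\nu_\psi$ and $f_t=\nu_\psi\sinh\beta$. Hence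
\[
\partial_tH(t,\psi)=\sinh\beta\big(t,\theta_t(\psi)\big)>0\qquad(t>0),
\]
which gives \eqref{eq:w} and $\overline{D_s}\subset D_t$ for $s<t$. The curves $\Gamma_t$ are therefore pairwise disjoint, so $f$ is injective, and $\Gamma_t\subset G$ for $0<t<T$. Conversely, let $x\in G$ and $\Delta(t)=\min_\psi\big(H(t,\psi)-\langle x,\nu_\psi\rangle\big)$. This function is continuous, $\Delta(0)<0$ because $x\notin\overline{D_0}$, and $\Delta(T)>0$ because $x\in D_T$. At a zero $t\in(0,T)$ of $\Delta$ we have $x\in\overline{D_t}\setminus D_t=\Gamma_t$. Finally $|f_\theta|=1$ at $t=0$ by \eqref{eq:derivs}.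
\end{proof}

\subsection{Curvature concentrated at three points}

By \eqref{eq:w} and $\beta_t=U$, the width is small where $U$ is small. The total curvature is $2\pi$, so it has to be concentrated at the corners, and $U$ must stay positive in a strip. The function $\operatorname{sech}\lambda\zeta$ has positive real part for $|t|<\frac\pi{2\lambda}$ and decays like $e^{-\lambda|\theta|}$. We take $\lambda$ so that this strip is $|t|<2T$; on the half as wide strip $|t|\le T$ the real part is then comparable to its values on the real axis.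

Let $0<T\le\pi/8$, $\lambda=\frac\pi{4T}\ge2$, and for $|t|<2T$
\[
\kappa(\zeta)=\frac{2\lambda}3\sum_{j\in\mathbb{Z}}\operatorname{sech}\Big(\lambda\Big(\zeta-\frac{2\pi j}3\Big)\Big).
\]
From $\cosh(x+iy)=\cosh x\cos y+i\sinh x\sin y$ we get $|\cosh(x+iy)|^2=\sinh^2x+\cos^2y$, which lies between $\cos^2y\cosh^2x$ and $\cosh^2x$. So for $|y|<\frac\pi2$,
\[
\cos y\,\operatorname{sech}x\le\operatorname{Re}\operatorname{sech}(x+iy)=\frac{\cosh x\cos y}{\sinh^2x+\cos^2y}\le\frac{\operatorname{sech}x}{\cos y},
\]
and $|\operatorname{sech}(x+iy)|\le\operatorname{sech}x/\cos y$. Thus the series converges locally uniformly, $\kappa$ is holomorphic, real on $\mathbb{R}$ and $\frac{2\pi}3$-periodic, $U>0$, and $\int_0^{2\pi/3}\kappa=\frac{2\lambda}3\int_{\mathbb{R}}\operatorname{sech}\lambda x\,dx=\frac{2\pi}3$. Lemma~\ref{lem:curv} applies with $T'=2T$. For $0\le t\le T$ we have $\lambda t\le\frac\pi4$, and so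
\begin{equation}\label{eq:compare}
\tfrac1{\sqrt2}\,U(0,\theta)\le U(t,\theta)\le\sqrt2\,U(0,\theta).
\end{equation}

\subsection{The width along the sides}

The middle of a side corresponds to $\theta=\frac\pi3$. The difficulty in \eqref{eq:w} is that the point $\theta_t(\psi)$ moves with $t$. Since $\alpha_\theta=U$ is tiny along the sides, a small change of $\alpha$ can move $\theta_t(\psi)$ a long way, possibly toward a corner where $\beta$ is not small. Symmetry fixes the midpoint, and the growth of the curvature away from it absorbs the factor $\sqrt2$ in \eqref{eq:compare}.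

\begin{lemma}\label{lem:stay}
The function $V(x)=U(0,\frac\pi3+x)$ is even, and nondecreasing on $[0,\frac\pi6]$. If $|\theta_0-\frac\pi3|\le\frac\pi{12}$ and $\psi=\alpha(0,\theta_0)$, then $|\theta_t(\psi)-\frac\pi3|\le\frac\pi6$ for $0\le t\le T$.
\end{lemma}

\begin{proof}
As $\operatorname{sech}$ is even, the substitution $j\mapsto1-j$ gives $\kappa(\frac{2\pi}3-\zeta)=\kappa(\zeta)$. Hence $\varphi(\frac{2\pi}3-\zeta)+\varphi(\zeta)$ is constant, equal to $\frac{2\pi}3$. Taking real parts at $\zeta=\frac\pi3+x+it$ and using $\varphi(\bar\zeta)=\overline{\varphi(\zeta)}$, we find that $x\mapsto\alpha(t,\frac\pi3+x)-\frac\pi3$ is odd for each $t$. In particular $\alpha(t,\frac\pi3)=\frac\pi3$, and the derivative $U(t,\frac\pi3+x)$ is even in $x$.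

For $|x|\le\frac\pi6$ the point $\frac\pi3+x$ lies in $[\frac\pi6,\frac\pi2]$, at distance at least $\frac\pi6$ from $\frac{2\pi}3\mathbb{Z}$, so every argument of $\operatorname{sech}$ in $V(x)$ has absolute value at least $\frac{\lambda\pi}6\ge\frac\pi3>1$. We have $\operatorname{sech}''=\operatorname{sech}\,(1-2\operatorname{sech}^2)$ and $\cosh1>\frac32>\sqrt2$, so each term is convex in $x$. Thus $V$ is convex and even on $[-\frac\pi6,\frac\pi6]$, hence nondecreasing on $[0,\frac\pi6]$. By \eqref{eq:compare} and this monotonicity,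
\[
\alpha(t,\tfrac\pi3+\tfrac\pi6)-\tfrac\pi3\ge\frac1{\sqrt2}\int_0^{\pi/6}V\ge\frac2{\sqrt2}\int_0^{\pi/12}V\ge\alpha(0,\tfrac\pi3+\tfrac\pi{12})-\tfrac\pi3\ge\psi-\tfrac\pi3.
\]
Since $\alpha(t,\cdot)$ increases, $\theta_t(\psi)\le\frac\pi3+\frac\pi6$. By oddness, $\alpha(t,\frac\pi3-\frac\pi6)\le\alpha(0,\frac\pi3-\frac\pi{12})\le\psi$, so $\theta_t(\psi)\ge\frac\pi3-\frac\pi6$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:true}(d)]
Put $\varepsilon=e^{-\lambda\pi/6}=e^{-\pi^2/(24T)}\le e^{-\pi/3}<e^{-1}$. The distances from $\frac\pi2$ to the points $\frac{2\pi j}3$ are $\frac\pi6+(2j-2)\frac\pi3$ for $j\ge1$ and $\frac\pi6+(2|j|+1)\frac\pi3$ for $j\le0$; together they are the numbers $\frac\pi6+\frac{n\pi}3$, $n\ge0$, each occurring once. With $\operatorname{sech}x\le2e^{-x}$ and $\varepsilon^2<e^{-2}<\frac17$,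
\[
V(\tfrac\pi6)\le\frac{2\lambda}3\cdot\frac{2\varepsilon}{1-\varepsilon^2}\le\frac{14}9\,\lambda\varepsilon.
\]
Let $|\theta-\frac\pi3|\le\frac\pi6$ and $0\le t\le T$. By \eqref{eq:compare}, Lemma~\ref{lem:stay} and $\lambda T=\frac\pi4$,
\[
\beta(t,\theta)=\int_0^tU(t',\theta)\,dt'\le\sqrt2\,T\,V(\tfrac\pi6)\le\sqrt2\cdot\frac{14}9\cdot\frac\pi4\,\varepsilon<\frac74\,\varepsilon<\frac23,
\]
where the last two inequalities amount to $8\pi^2<81$ and $e>\frac{21}8$. Since $(2n+1)!\ge6^n$, we have $\sinh\beta\le\beta/(1-\beta^2/6)\le\frac{27}{25}\beta$ for $0\le\beta\le\frac23$, and so $\sinh\beta(t,\theta)\le2\varepsilon$.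

By \eqref{eq:w} and Lemma~\ref{lem:stay}, $w(\nu(p))\le2T\varepsilon$ at every point $p=f(0,\theta_0)$ with $|\theta_0-\frac\pi3|\le\frac\pi{12}$. These points form an arc of $\partial D_0$ of length $\frac\pi6$. The same bound holds on the images of this arc under the rotations by $\pm2\pi/3$, and the three arcs are disjoint, of total length $\frac\pi2$. Hence $\int_{\partial D_0}ds/w\ge\frac\pi{4T\varepsilon}$, and Proposition~\ref{prop:width} gives
\[
m(T)\le\operatorname{Mod}_{@}G\le8T\varepsilon=8Te^{-\pi^2/(24T)}.\qedhere
\]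
\end{proof}

\begin{thebibliography}{9}

\bibitem{HQM}
Proceedings of the ICM2010 Satellite Conference International Workshop on Harmonic and Quasiconformal Mappings (HQM2010), Editors: D.~Minda, S.~Ponnusamy, and N.,
\texttt{https://math.iitm.ac.in/\allowbreak public\_html/\allowbreak samy/\allowbreak Journal/\allowbreak KovOnn-proc\_hqm2010\_Final.pdf}

\bibitem{Lewy}
H.~Lewy, Bull. AMS \textbf{42} (1936).

\end{thebibliography}
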